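# A multiplicative retraction onto real K-theory: $\mathrm{KO}\to\mathrm{KU}$ is $\mathcal E_\infty$-descendable

## 1. An algebra with one generator and one relation, both in degree $-1$

Throughout, "category" means $(\infty,1)$-category. Let $\mathrm{KO}$ and $\mathrm{KU}$ be real and complex periodic topological K-theory. We use
$$\pi_*\mathrm{KO}=\mathbb Z,\ \mathbb Z/2\,\eta,\ \mathbb Z/2\,\eta^2,\ 0,\ \mathbb Z a,\ 0,\ 0,\ 0\quad (*=0,\dots,7),\qquad\text{with period }\beta_8\in\pi_8\mathrm{KO}, \tag{1.1}$$
and $a\mapsto 2\beta^2$, $\beta_8\mapsto\beta^4$ in $\mathrm{KU}_*=\mathbb Z[\beta^{\pm1}]$. Put $E=\mathrm{KO}^\wedge_2$ and $K=\mathrm{KU}^\wedge_2$. In this section and in Sections 7–9, tensor products, direct sums and colimits are 2-completed.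

Let $M=\Sigma^{-1}E$. The free 2-complete $\mathcal E_\infty$-$E$-algebra on $M$ is
$$P(M)=\bigoplus_{m\ge0}P_m(M),\qquad P_m(M)=(M^{\otimes m})_{h\Sigma_m}.$$
Let $\iota\in\pi_{-1}P(M)$ be its generator. An $E$-algebra map $P(M)\to T$ into a 2-complete algebra $T$ is the same as a module map $\Sigma^{-1}E\to T$, so $\pi_0\mathrm{Map}_{\mathrm{CAlg}_E}(P(M),T)=\pi_{-1}T$. Every $z\in\pi_{-1}P(M)$ therefore gives an algebra map $\hat z:P(M)\to P(M)$ with $\iota\mapsto z$. Let $\varepsilon:P(M)\to E$ be the map with $\iota\mapsto0$. The object on which the proof turns is the pushout of $\mathcal E_\infty$-$E$-algebras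
$$\mathcal B_z:=P(M)\otimes_{\hat z,\,P(M),\,\varepsilon}E, \tag{1.2}$$
the algebra with one generator $\iota$ and one relation "$z=0$".

For $z=\iota$ the map $\hat z$ is the identity and $\mathcal B_\iota=E$. For $z=0$ the map $\hat z$ factors through $E$, so $\mathcal B_0=P(M)\otimes_E(E\otimes_{P(M)}E)=P(M)\otimes_EP(\Sigma M)$, which is very large. So the size of $\mathcal B_z$ depends on $z$. The next property does not.

**Lemma 1.1.** For every $z\in\pi_{-1}P(M)$ there is a map of $\mathcal E_\infty$-$E$-algebras $\mathcal B_z\to E$.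

*Proof.* By the universal property of the pushout we need a map $P(M)\to E$, a map $E\to E$, and a homotopy between their restrictions to $P(M)$ along $\hat z$ and $\varepsilon$. Take $\varepsilon$ and $\mathrm{id}_E$. The two restrictions are $\varepsilon\hat z$ and $\varepsilon$. They are homotopic because $\pi_0\mathrm{Map}_{\mathrm{CAlg}_E}(P(M),E)=\pi_{-1}E=\pi_7E=0$ has one element. $\square$

What is this for? We want an $\mathcal E_\infty$-map *from* a certain algebra $T$ *to* $\mathrm{KO}$. Such maps are hard to build, since $T$ comes to us as a limit. But if $T$, after 2-completion, happens to be some $\mathcal B_z$, then Lemma 1.1 gives the map at the prime 2 for free. We shall show (Section 9) that every $\mathcal E_\infty$-$E$-algebra which as a module is $E\oplus\Sigma^{-1}E$, with the unit as first summand, is a $\mathcal B_z$ with $z=Q-c\,\iota$, for one fixed class $Q$ coming from the real line bundle on $\mathbb{RP}^\infty$ and a 2-adic number $c$. The algebra that decides our question has this shape.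

## 2. Descent by modules and descent by $\mathcal E_\infty$-algebras

Let $f:R\to S$ be a morphism of $\mathcal E_\infty$-rings. Write $S^{\wedge*+1}$ for the cosimplicial $\mathcal E_\infty$-$R$-algebra $[n]\mapsto S^{\otimes_R(n+1)}$, and $\mathrm{Tot}^n$ for its limit over $\Delta_{\le n}$, the $n$-th partial totalization. Each $\mathrm{Tot}^n(S^{\wedge*+1})$ is an $\mathcal E_\infty$-$R$-algebra, $\mathrm{Tot}^0=S$, and there are restriction maps $\mathrm{Tot}^{n+1}\to\mathrm{Tot}^n$. Write $\mathrm{CAlg}_R=\mathrm{CAlg}(\mathrm{Mod}_R)$.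

For a tower $\{X_n\}$ in a category $\mathcal C$ and $A\in\mathcal C$, maps in $\mathrm{Pro}(\mathcal C)$ from $\{X_n\}$ to the constant tower $\{A\}$ form the space $\mathrm{colim}_n\mathrm{Map}_{\mathcal C}(X_n,A)$, and $\mathrm{Pro}(\mathcal C)^{op}\subset\mathrm{Fun}(\mathcal C,\mathcal S)$ via this construction. So $\{R\}\to\{X_n\}$ is a pro-equivalence iff $\mathrm{colim}_n\mathrm{Map}(X_n,A)\to\mathrm{Map}(R,A)$ is an equivalence for all $A$. Example: for modules $M,N$, the tower with $X_n=M\oplus N$ and transition maps $\mathrm{id}_M\oplus0$ is pro-equivalent to $\{M\}$, since in the colimit $\mathrm{Map}(M,A)\times\mathrm{Map}(N,A)$ the second factor is killed at each step.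

**Definition 2.1.** The map $f$ is *descendable* if $\{R\}\to\{\mathrm{Tot}^n(S^{\wedge*+1})\}_n$ is a pro-equivalence in $\mathrm{Pro}(\mathrm{Mod}_R)$. It is *$\mathcal E_\infty$-descendable* if the same map of towers is a pro-equivalence in $\mathrm{Pro}(\mathrm{CAlg}(\mathrm{Mod}_R))$.

It is known that the complexification map $\mathrm{KO}\to\mathrm{KU}$ is descendable. "Descent of $\mathcal E_\infty$-rings" (https://typ.moe/assets/seminar_ha.pdf) records as an open question whether it is $\mathcal E_\infty$-descendable. Here is what will be proved.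

**Theorem A.** There is a map $\mathrm{Tot}^5(\mathrm{KU}^{\wedge*+1})\to\mathrm{KO}$ in $\mathrm{CAlg}(\mathrm{Mod}_{\mathrm{KO}})$. Consequently $\mathrm{KO}\to\mathrm{KU}$ is $\mathcal E_\infty$-descendable.

**Theorem B.** (Complements, not needed for Theorem A as a statement.)

1. For $n\le3$ there is no $\mathcal E_\infty$-$\mathrm{KO}$-algebra map $\mathrm{Tot}^n(\mathrm{KU}^{\wedge*+1})\to\mathrm{KO}$; there is not even a $\mathrm{KO}_*$-algebra map on homotopy rings. So the least $n$ admitting an $\mathcal E_\infty$-retraction is $4$ or $5$ (which of the two is not decided here). A $\mathrm{KO}$-module retraction of the unit of $\mathrm{Tot}^n$ exists iff $n\ge2$.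
2. For every $\mathcal E_\infty$-$\mathrm{KO}$-algebra $A$, the map $A\to A\otimes_{\mathrm{KO}}\mathrm{KU}$ is $\mathcal E_\infty$-descendable, with a retraction of $\mathrm{Tot}^5$.
3. Every $G$-Galois extension $A\to B$ of $\mathcal E_\infty$-rings ($G$ finite) with $|G|$ invertible in $\pi_0A$ is $\mathcal E_\infty$-descendable, with a retraction of $\mathrm{Tot}^3$.
4. Every $\mathcal E_\infty$-algebra $T$ over $\mathrm{KO}^\wedge_2$ whose unit has cofiber $\simeq\Sigma^{-1}\mathrm{KO}^\wedge_2$ as a module admits an $\mathcal E_\infty$-$\mathrm{KO}^\wedge_2$-algebra map $T\to\mathrm{KO}^\wedge_2$.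

Besides (1.1), the proof rests on these published facts.

* (I1) Rognes, *Galois extensions of structured ring spectra*: $\mathrm{KO}\to\mathrm{KU}$ is $C_2$-Galois, i.e. $\mathrm{KO}\simeq\mathrm{KU}^{hC_2}$ and $\mathrm{KU}\otimes_{\mathrm{KO}}\mathrm{KU}\simeq\prod_{C_2}\mathrm{KU}$ via $b_1\otimes b_2\mapsto(b_1\cdot gb_2)_g$.
* (I2) Wood: $\Sigma\mathrm{KO}\xrightarrow{\eta}\mathrm{KO}\to\mathrm{KU}$ is a cofiber sequence.
* (I3) Hovey–Sadofsky, Kuhn: for $X$ $K(1)$-local with an action of a finite group $G$, the norm $L_{K(1)}X_{hG}\to X^{hG}$ is an equivalence.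
* (I4) Atiyah: $\tilde K^0(\mathbb{RP}^{2m})=\mathbb Z/2^m$, generated by $L_{\mathbb C}-1$, and $\tilde K^{-1}(\mathbb{RP}^{2m})=0$.
* (I5) McClure (in BMMS, *$H_\infty$ ring spectra*, Ch. IX) and Hopkins (*$K(1)$-local $E_\infty$-ring spectra*), at $p=2$: a class in the weight-2 part $\pi_0L_{K(1)}(S^0\otimes S^0)_{h\Sigma_2}$ of the free $K(1)$-local $\mathcal E_\infty$-ring on $S^0$ defines a natural operation $\theta:\pi_0A\to\pi_0A$ on $K(1)$-local $\mathcal E_\infty$-rings, with $\theta(0)=0$ and $\theta(a+b)=\theta(a)+\theta(b)-ab$. The free $K(1)$-local $\mathcal E_\infty$-$K$-algebra $S$ on a class $s\in\pi_0$ has $\pi_0S=\mathbb Z_2[s,\theta s,\theta^2s,\dots]^\wedge_2$ and $\pi_*S=K_*\otimes_{\mathbb Z_2}\pi_0S$.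
* (I6) Lurie, HA 1.2.4.17: the limit over $\Delta_{\le n}$ is a finite limit (over a punctured cube). So $\mathrm{Tot}^n$ commutes with base change of modules and of algebras, and any functor preserving finite limits preserves $\mathrm{Tot}^n$.

## 3. $\mathcal E_\infty$-descendability is the existence of one map

**Proposition 3.1.** $f:R\to S$ is $\mathcal E_\infty$-descendable iff for some $n$ there is a map $\mathrm{Tot}^n:=\mathrm{Tot}^n(S^{\wedge*+1})\to R$ in $\mathrm{CAlg}_R$.

For example, if $S\to R$ is an $\mathcal E_\infty$-$R$-algebra map, then $n=0$ works. Since $R$ is initial in $\mathrm{CAlg}_R$, any $\mathrm{Tot}^n\to R$ is automatically a retraction of the unit.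

*Proof of $\Rightarrow$.* A pro-inverse of $\{R\}\to\{\mathrm{Tot}^n\}$ is a point of $\mathrm{colim}_n\mathrm{Map}_{\mathrm{CAlg}_R}(\mathrm{Tot}^n,R)$. A point of a filtered colimit comes, up to homotopy, from some stage $n$.

*Proof of $\Leftarrow$.* For $A\in\mathrm{CAlg}_R$ put $\mathcal G(A)=\mathrm{colim}_n\mathrm{Map}_{\mathrm{CAlg}_R}(\mathrm{Tot}^n,A)$. As $\mathrm{Map}(R,A)\simeq*$, we must show $\mathcal G(A)\simeq*$ for all $A$. Being a filtered colimit of corepresentable functors, $\mathcal G$ preserves finite limits.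

**Step 1: split cosimplicial objects have constant Tot-towers.** This step supplies the pro-equivalence that holds after base change to $S$. Let $\Delta_{-\infty}$ have objects $[n]$, $n\ge-1$, and as morphisms $[m]\to[n]$ the order-preserving maps $\{-\infty\}\cup[m]\to\{-\infty\}\cup[n]$ fixing $-\infty$. Let $Y:\Delta_{-\infty}\to\mathcal C$ be a functor to a category with finite limits. We claim that $\{Y^{-1}\}\to\{\mathrm{Tot}^nY\}$ is a pro-equivalence.

Let $\mathcal P=\mathrm{Fun}(\Delta_{-\infty},\mathcal S)$ with Yoneda embedding $j:\Delta_{-\infty}^{op}\to\mathcal P$, and let $\mathcal P^f\subset\mathcal P$ be the closure of the representables under finite colimits. Its objects are compact in $\mathcal P$. As $\mathcal P^f$ is the free finite cocompletion of $\Delta_{-\infty}^{op}$, the functor $Y$ extends to a finite-limit-preserving functor $(\mathcal P^f)^{op}\to\mathcal C$. The object $sk_n:=\mathrm{colim}_{\Delta^{op}_{\le n}}j$ is a finite colimit by (I6), so it lies in $\mathcal P^f$ and is sent to $\mathrm{Tot}^nY$.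 In $\mathcal P$,
$$\mathrm{colim}_n\,sk_n=\mathrm{colim}_{\Delta^{op}}j=j([-1]),$$
because split augmented simplicial objects are colimit diagrams (HTT 6.1.3.16). Since objects of $\mathcal P^f$ are compact, $\mathrm{Ind}(\mathcal P^f)\to\mathcal P$ is fully faithful, so $\{sk_n\}\simeq\{j([-1])\}$ already in $\mathrm{Ind}(\mathcal P^f)$. Applying the functor $\mathrm{Ind}(\mathcal P^f)\to\mathrm{Ind}(\mathcal C^{op})=\mathrm{Pro}(\mathcal C)^{op}$ proves the claim.

**Step 2: $\mathcal G(A)\simeq*$ if $A$ admits an $S$-algebra structure.** This step is the case where descent is trivial. By adjunction and (I6),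
$$\mathrm{Map}_{\mathrm{CAlg}_R}(\mathrm{Tot}^n,A)=\mathrm{Map}_{\mathrm{CAlg}_S}(\mathrm{Tot}^n(S\otimes_RS^{\wedge*+1}),A).$$
The coproduct functor $I\mapsto S^{\otimes_RI}$ on finite sets gives a functor $\Delta_{-\infty}\to\mathrm{CAlg}_R$, $[n]\mapsto S^{\otimes(\{-\infty\}\cup[n])}$, with value $S$ at $[-1]$. Since $[-1]$ is initial in $\Delta_{-\infty}$, it lifts to $(\mathrm{CAlg}_R)_{S/}=\mathrm{CAlg}_S$, and the lift extends the augmented cosimplicial object $S\to S\otimes_RS^{\wedge*+1}$. By Step 1, $\mathcal G(A)\simeq\mathrm{Map}_{\mathrm{CAlg}_S}(S,A)\simeq*$.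

**Step 3: $\mathcal G(A\otimes_R\mathrm{Tot}^n)\simeq*$ for every $A$.** This step passes from $S$-algebras to finite limits of them. We have $A\otimes_R\mathrm{Tot}^n\simeq\mathrm{Tot}^n(A\otimes_RS^{\wedge*+1})$, a finite limit of algebras $A\otimes_RS^{\otimes(k+1)}$, each of which admits an $S$-algebra structure. As $\mathcal G$ preserves finite limits, $\mathcal G(A\otimes_R\mathrm{Tot}^n)$ is a finite limit of contractible spaces, hence contractible.

**Step 4: use the given map.** This step removes the factor $\mathrm{Tot}^n$. Given $g:\mathrm{Tot}^n\to R$, the composite $R\to\mathrm{Tot}^n\to R$ is the identity. So $A$ is a retract of $A\otimes_R\mathrm{Tot}^n$ in $\mathrm{CAlg}_R$, and $\mathcal G(A)$ is a retract of a contractible space. $\square$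

**Corollary 3.2.** Theorem A implies Theorem B(2). Indeed, for $A\in\mathrm{CAlg}_{\mathrm{KO}}$ the algebra $A\otimes_{\mathrm{KO}}\mathrm{Tot}^5(\mathrm{KU}^{\wedge*+1})$ is the $\mathrm{Tot}^5$ of $A\to A\otimes_{\mathrm{KO}}\mathrm{KU}$, and a map $\mathrm{Tot}^5\to\mathrm{KO}$ base-changes to a map from it to $A$. Apply Proposition 3.1.

## 4. $\mathrm{Tot}^n$ as equivariant cochains, and antipodal spheres

Let $G$ be a finite group. A map $A\to B$ of $\mathcal E_\infty$-rings, with $G$ acting on the $A$-algebra $B$, is *$G$-Galois* if $A\simeq B^{hG}$ and $B\otimes_AB\to\prod_GB$, $b_1\otimes b_2\mapsto(b_1\cdot gb_2)_g$, is an equivalence. Example: $H\mathbb R\to H\mathbb C$ with $G=C_2$; here $\mathbb C\otimes_{\mathbb R}\mathbb C\cong\mathbb C\times\mathbb C$, and $H\mathbb C^{hC_2}=H\mathbb R$ because group cohomology with rational coefficients vanishes in positive degrees.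

For $X\in\mathrm{Fun}(BG,\mathcal S)$ put $\Gamma(X)=(B^X)^{hG}\in\mathrm{CAlg}_A$. This contravariant functor takes colimits to limits, with $\Gamma(*)=A$ and $\Gamma(G)=B$.

**Lemma 4.1.** Let $EG=|G^{\bullet+1}|$. Then
$$\mathrm{Tot}^n(B^{\wedge*+1})\simeq\Gamma(sk_nEG). \tag{4.1}$$

*Proof.* **Step 1: a map of cosimplicial algebras.** We want to compare $B^{\otimes_A(k+1)}$ with $\Gamma(G^{k+1})$. The cosimplicial object $[k]\mapsto B^{\otimes_A(k+1)}$ is the left Kan extension of $B$ along the full subcategory $\{[0]\}\subset\Delta$: there are $k+1$ maps $[0]\to[k]$, and $B^{\otimes_A(k+1)}$ is the $(k+1)$-fold coproduct of $B$ in $\mathrm{CAlg}_A$. So the identification $B=\Gamma(G)$ induces a map of cosimplicial algebras $B^{\otimes_A(k+1)}\to\Gamma(G^{k+1})$, given on the factors by the $k+1$ projections $G^{k+1}\to G$.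

**Step 2: it is an equivalence.** This is where the Galois condition enters. For a finite free $G$-set $X$ the map $\Gamma(X)\otimes_AB\to\Gamma(X\times G)$ is an equivalence: both sides take finite disjoint unions to products, and for $X=G$ this is the Galois condition. Induction on $k$, with $X=G^k$, gives the claim for all $k$.

**Step 3: take the partial limit.** As $\Gamma$ takes colimits to limits, $\mathrm{Tot}^n(B^{\wedge*+1})\simeq\Gamma(\mathrm{colim}_{\Delta^{op}_{\le n}}G^{\bullet+1})$. Every simplicial set is Reedy cofibrant as a simplicial space. So the derived left Kan extension of its restriction from $\Delta^{op}_{\le n}$ to $\Delta^{op}$ is the ordinary $n$-skeleton, whose homotopy colimit is its realization. Hence the colimit is $sk_nEG$. $\square$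

The space $sk_nEG$ is a free $G$-CW complex of dimension $n$, and it is $(n-1)$-connected, being the $n$-skeleton of a contractible complex.

**Lemma 4.2.** A free $G$-CW complex $X$ of dimension $\le n$ maps $G$-equivariantly to any $(n-1)$-connected $G$-space $Y$.

*Proof.* Build the map cell by cell. Extending over $G\times D^k$ from $G\times S^{k-1}$ amounts to extending one map $S^{k-1}\to Y$ over $D^k$. This is possible for $k\le n$, since $Y$ is nonempty (for $k=0$) and $(n-1)$-connected. $\square$

**The algebras $T_n$.** From now on, when no other extension is named, $A=\mathrm{KO}$, $B=\mathrm{KU}$, $G=C_2$. Let $\sigma$ be the sign representation, $S(V)$ the unit sphere and $S^V$ the one-point compactification of a representation $V$. Put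
$$T_n:=\Gamma(S((n+1)\sigma)),$$
where $S((n+1)\sigma)$ is $S^n$ with the antipodal action. Both $S((n+1)\sigma)$ and $sk_nEC_2$ are free of dimension $n$ and $(n-1)$-connected. By Lemma 4.2 there are equivariant maps both ways, hence $\mathrm{KO}$-algebra maps
$$\mathrm{Tot}^n\to T_n,\qquad T_n\to\mathrm{Tot}^n. \tag{4.2}$$
No claim is made that these are inverse to each other. For the existence of retractions we may replace $\mathrm{Tot}^n$ by $T_n$, which is small.

**Lemma 4.3.** As $\mathrm{KO}$-modules,
$$T_n\simeq\mathrm{cofib}(\eta^{n+1}:\Sigma^{n+1}\mathrm{KO}\to\mathrm{KO}),\qquad T_n\simeq\mathrm{KO}\oplus\Sigma^{n+2}\mathrm{KO}\ \ (n\ge2), \tag{4.3}$$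
with the unit as first summand, and
$$\mathrm{fib}(T_n\to T_m)\simeq\Sigma^{m+1}T_{n-m-1}\quad(m<n). \tag{4.4}$$

*Proof.* For a based $C_2$-space $Z$ write $\tilde\Gamma(Z)=F(Z,\mathrm{KU})^{hC_2}$.

**Step 1: the case of $S^\sigma$.** We compute the building block. From the cofiber sequence $C_{2+}\to S^0\to S^\sigma$ and (I2),
$$L:=\tilde\Gamma(S^\sigma)=\mathrm{fib}(\mathrm{KO}\to\mathrm{KU})\simeq\Sigma\mathrm{KO},$$
and the map $e:L\to\mathrm{KO}$ induced by $S^0\to S^\sigma$ is $\eta$.

**Step 2: Galois descent for modules.** This will let us take powers of $L$. Let $N$ be a $\mathrm{KU}$-module with semilinear $C_2$-action. We claim that the counit $\mathrm{KU}\otimes_{\mathrm{KO}}N^{hC_2}\to N$ is an equivalence. As $\mathrm{KU}$ is a finite $\mathrm{KO}$-module by (I2), the left side is $(\mathrm{KU}\otimes_{\mathrm{KO}}N)^{hC_2}$ with $C_2$ acting on $N$. By (I1), $\mathrm{KU}\otimes_{\mathrm{KO}}N\simeq\prod_{C_2}N$ via $b\otimes v\mapsto(b\cdot gv)_g$. Replacing $v$ by $hv$ moves the coordinate $gh$ to the place $g$, so $C_2$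 permutes the factors. The homotopy fixed points are $N$, by projection to the coordinate $g=1$, which is $b\otimes v\mapsto bv$. The counit is $C_2$-equivariant for the action on the left through $\mathrm{KU}$.

**Step 3: powers.** We pass from $\sigma$ to $p\sigma$. Apply Step 2 to $N=S^{-\sigma}\otimes\mathrm{KU}$, for which $N^{hC_2}=L$. We get an equivariant equivalence $S^{-\sigma}\otimes\mathrm{KU}\simeq\mathrm{KU}\otimes_{\mathrm{KO}}L$, and by naturality of the counit $S^{-\sigma}\otimes\mathrm{KU}\to\mathrm{KU}$ becomes $\mathrm{KU}\otimes e$. Take $p$-th tensor powers over $\mathrm{KU}$: $S^{-p\sigma}\otimes\mathrm{KU}\simeq\mathrm{KU}\otimes_{\mathrm{KO}}L^{\otimes p}$, with the map to $\mathrm{KU}$ becoming $\mathrm{KU}\otimes e^{\otimes p}$. As $L^{\otimes p}\simeq\Sigma^p\mathrm{KO}$ is dualizable, it can be pulled out of function spectra and fixed points: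
$$\tilde\Gamma(S^{p\sigma}\wedge Z)\simeq L^{\otimes p}\otimes_{\mathrm{KO}}\tilde\Gamma(Z)\simeq\Sigma^p\tilde\Gamma(Z), \tag{4.5}$$
and $\tilde\Gamma(S^{p\sigma})\to\tilde\Gamma(S^0)$ is $e^{\otimes p}=\eta^p:\Sigma^p\mathrm{KO}\to\mathrm{KO}$ up to sign.

**Step 4: conclusion.** We read off the two formulas. The cofiber sequence $S(p\sigma)_+\to S^0\to S^{p\sigma}$ with $p=n+1$ gives the first part of (4.3). For $n\ge2$ we have $\eta^{n+1}=0$, since $\eta^3\in\pi_3\mathrm{KO}=0$; this gives the second part. For (4.4), the map $(v,w)\mapsto(v/|w|,w/|w|)$ identifies $S(V\oplus W)\setminus S(V)$ with $V\times S(W)$, so $S(V\oplus W)/S(V)\cong S^V\wedge S(W)_+$. Take $V=(m+1)\sigma$, $W=(n-m)\sigma$ and use (4.5). $\square$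

**Small cases by hand.** $T_0=\Gamma(C_2)=\mathrm{KU}$. Its unit has no $\mathrm{KO}$-module retraction, since $\eta\ne0$ in $\mathrm{KO}_*$ maps to $0$ in $\mathrm{KU}_*$. Likewise $T_1=\mathrm{cofib}(\eta^2)$ has no module retraction, since its unit kills $\eta^2\neq0$. For $n\ge2$ there is one by (4.3). With (4.2) this proves the last sentence of Theorem B(1): *a $\mathrm{KO}$-module retraction of the unit of $\mathrm{Tot}^n$ exists iff $n\ge2$.*

## 5. The module retraction of $T_2$ is not multiplicative, and neither is any for $T_3$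

A sensible first attempt is to take $n=2$, where the unit first splits as a module map, and to look for a multiplicative splitting. This fails at the level of homotopy rings.

**Step 1: the ring $\pi_*T_2$.** We find a generator whose square is visible in $\mathrm{KU}_*$. By (4.4), $\mathrm{fib}(T_2\to T_0=\mathrm{KU})\simeq\Sigma T_1$. Since $T_1=\mathrm{cofib}(\eta^2)$, the group $\pi_2T_1$ is an extension of $\ker(\eta^2:\pi_{-1}\mathrm{KO}\to\pi_1\mathrm{KO})=0$ by $\pi_2\mathrm{KO}/\eta^2\pi_0\mathrm{KO}=0$. So $\pi_3(\Sigma T_1)=\pi_2T_1=0$, and the ring map $\rho:\pi_*T_2\to\mathrm{KU}_*$ is surjective in degree $4$. By (4.3), $T_2\simeq\mathrm{KO}\oplus\Sigma^4\mathrm{KO}$ and $\pi_4T_2=\mathbb Za\oplus\mathbb Zy'$. As $\rho(a)=2\beta^2$, surjectivity forces $\rho(y')$ to be an odd multiple of $\beta^2$. For a suitable integer $j$ the class $y=y'+ja$ has $\rho(y)=\beta^2$, and $1,y$ is still a $\mathrm{KO}$-basis. In $\pi_8T_2=\mathbb Z\beta_8\oplus\mathbb Z\,ay$ write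
$$y^2=A\beta_8+B\,a\,y,\qquad A,B\in\mathbb Z. \tag{5.1}$$
Applying $\rho$ gives $1=A+2B$, so $A$ is odd.

This settles $n=2$ by parity. A $\mathrm{KO}_*$-algebra map $g:\pi_*T_2\to\mathrm{KO}_*$ would send $y$ to $ma$ for some integer $m$. As $a^2=4\beta_8$ (compare in $\mathrm{KU}_*$), (5.1) would give $4m^2=A+4Bm$, which is impossible for odd $A$.

**Step 2: the obstruction survives to $T_3$.** In $T_3\simeq\mathrm{KO}\oplus\Sigma^5\mathrm{KO}$ there is no class $y$ any more, but a multiple of it by $\eta$ remains. Since $A$ is odd, $2\eta^2=0$ and $\eta a\in\pi_5\mathrm{KO}=0$, (5.1) gives $\eta^2y^2=\eta^2\beta_8$ in $\pi_{10}T_2$. By (4.4), $\mathrm{fib}(T_3\to T_2)\simeq\Sigma^3\mathrm{KU}$. Since $\pi_4\Sigma^3\mathrm{KU}=\pi_1\mathrm{KU}=0$, the class $\eta y\in\pi_5T_2$ lifts to some $w\in\pi_5T_3$. Since $\pi_{10}\Sigma^3\mathrm{KU}=\pi_7\mathrm{KU}=0$, the map $\pi_{10}T_3\to\pi_{10}T_2$ is injective. As $w^2\mapsto\eta^2y^2$, we get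
$$w^2=\eta^2\beta_8\cdot1\quad\text{in }\pi_{10}T_3. \tag{5.2}$$

**Step 3: no $\mathrm{KO}_*$-algebra map for $n\le3$.** We conclude the first sentence of Theorem B(1). Suppose there is a $\mathrm{KO}_*$-algebra map $\pi_*\mathrm{Tot}^n\to\mathrm{KO}_*$ with $n\le3$. Composing with $T_3\to\mathrm{Tot}^3\to\mathrm{Tot}^n$ we get a $\mathrm{KO}_*$-algebra map $g:\pi_*T_3\to\mathrm{KO}_*$. Then $g(w)\in\pi_5\mathrm{KO}=0$, so $\eta^2\beta_8=g(w^2)=g(w)^2=0$. But $\pi_{10}\mathrm{KO}=\mathbb Z/2\{\eta^2\beta_8\}$, a contradiction. $\square$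

**What changes at $n=5$.** By (4.3), $T_5\simeq\mathrm{KO}\oplus\Sigma^7\mathrm{KO}$, with basis $1$ and $y\in\pi_7T_5$. Now $y^2\in\pi_{14}\mathrm{KO}\oplus\pi_7\mathrm{KO}\,y=0$, so $y\mapsto0$ is a $\mathrm{KO}_*$-algebra map $\pi_*T_5\to\mathrm{KO}_*$. The homotopy ring no longer obstructs, but an $\mathcal E_\infty$-map needs much more than that. By periodicity, $\Sigma^7\mathrm{KO}\simeq\Sigma^{-1}\mathrm{KO}$, which is the shape announced in Section 1. We treat $T_5$ away from $2$, then at $2$, and then glue.

## 6. Inverting the group order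

**Proposition 6.1.** Let $A\to B$ be $G$-Galois, $G$ finite, with $|G|$ invertible in $\pi_0A$. Then there is an $A$-algebra map $\mathrm{Tot}^3(B^{\wedge*+1})\to A$.

With Proposition 3.1 this proves Theorem B(3).

*Proof.* Let $k=\mathbb Z[1/|G|]$ and $\Lambda=k[G]$. Averaging splits the augmentation, so the trivial module $k$ is $\Lambda$-projective.

**Step 1: a 2-dimensional complex with free $H_2$.** We prepare a complex whose homology can be killed by free $3$-cells. Let $Y_0=sk_2EG$, which is simply connected. In the exact sequence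
$$0\to H_2(Y_0;k)\to C_2\to C_1\to C_0\to k\to0$$
the cellular chains $C_i$ are finitely generated free over $\Lambda$. Since $k$ is projective, the sequence splits, and $P=H_2(Y_0;k)$ is finitely generated projective. Choose $P'$ with $P\oplus P'\cong\Lambda^r$. Then $P\oplus\Lambda^{(\mathbb N)}\cong P\oplus(P'\oplus P)\oplus(P'\oplus P)\oplus\cdots\cong(P\oplus P')\oplus(P\oplus P')\oplus\cdots\cong\Lambda^{(\mathbb N)}$ (Eilenberg swindle). Attach countably many free cells $G\times D^2$ to $Y_0$ along maps $G\times S^1\to G\to Y_0$, the last map being an orbit map. This attaches $2$-spheres at points, so the result $Y$ is simply connected with $H_2(Y;k)\cong P\oplus\Lambda^{(\mathbb N)}\cong\Lambda^{(\mathbb N)}$. Let $(e_j)$ be a $\Lambda$-basis.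

**Step 2: a 3-dimensional free $k$-acyclic complex.** We kill the homology. As $H_2(Y;k)=H_2(Y;\mathbb Z)\otimes k$, for suitable $k_j$ the class $|G|^{k_j}e_j$ comes from $H_2(Y;\mathbb Z)=\pi_2(Y)$. Attach cells $G\times D^3$ along these classes to get $X$. The boundary $H_3(X,Y;k)=\Lambda^{(\mathbb N)}\to H_2(Y;k)$ sends the $j$-th generator to $|G|^{k_j}e_j$, so it is an isomorphism because $|G|$ is a unit in $k$. Hence $\tilde H_*(X;k)=0$.

**Step 3: the map.** We transport acyclicity to cochains. As $X$ is free of dimension $3$ and $sk_3EG$ is $2$-connected, Lemma 4.2 gives a $G$-map $X\to sk_3EG$. The reduced suspension spectrum $\mathrm{fib}(\Sigma^\infty_+X\to\mathbb S)$ is connective and $Hk$-acyclic. After inverting $|G|$ a lowest nonzero homotopy group would equal a $k$-homology group, so the spectrum vanishes. Since $|G|$ is invertible on $B$, the map $B\to B^X$ is an equivalence. By (4.1),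
$$\mathrm{Tot}^3(B^{\wedge*+1})\simeq\Gamma(sk_3EG)\to\Gamma(X)=(B^X)^{hG}\simeq B^{hG}=A.\qquad\square$$

**Corollary 6.2.** There is a $\mathrm{KO}$-algebra map $\mathrm{Tot}^3(\mathrm{KU}^{\wedge*+1})\to\mathrm{KO}[\frac12]$.

*Proof.* The map $\mathrm{KO}[\frac12]\to\mathrm{KU}[\frac12]$ is $C_2$-Galois. The tensor condition is base-changed from $\mathrm{KO}$. As $2$ is invertible and $C_2$ acts by $\beta\mapsto-\beta$, we have $\pi_*\mathrm{KU}[\frac12]^{hC_2}=\mathbb Z[\frac12][\beta^{\pm1}]^{C_2}=\mathbb Z[\frac12][\beta^{\pm2}]=\mathrm{KO}_*[\frac12]$, the last step because $a\mapsto2\beta^2$ and $\beta_8\mapsto\beta^4$. Compose $\mathrm{Tot}^3\to\mathrm{KO}[\frac12]\otimes_{\mathrm{KO}}\mathrm{Tot}^3$ with the map of Proposition 6.1. $\square$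

**Where this stops.** With $2$ not inverted the argument breaks at its first line: an equivariant section of $\mathbb F_2[C_2]\to\mathbb F_2$ would send $1$ to a multiple of $1+g$, which has augmentation $2=0$, so $\mathbb F_2$ is not projective. Nor can one find the complex $X$ in another way: a finite-dimensional free $C_2$-CW complex with $\tilde H_*(X;\mathbb F_2)=0$ would satisfy $H^*(X/C_2;\mathbb F_2)=H^*(X_{hC_2};\mathbb F_2)=H^*(BC_2;\mathbb F_2)$, which is nonzero in every degree, contradicting finite dimension. At the prime 2 another idea is needed: present the algebra by generators and relations, as in (1.2).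

## 7. Power operations in degree one and the free algebra on $\Sigma K$

The convention of Section 1 on 2-completion is now in force, and $P_K$ denotes the free 2-complete $\mathcal E_\infty$-$K$-algebra. Base change gives $K\otimes_EP(M)=P_K(K\otimes_EM)$. By (I2), $K=\mathrm{cofib}(\eta)$ on $E$.

At $p=2$, a spectrum $X$ is $K(1)$-local if $\mathrm{map}(Y,X)=0$ whenever $Y\otimes\mathrm{KU}/2=0$.

**Lemma 7.1.** Every 2-complete $\mathrm{KO}$-module $X$ is $K(1)$-local.

*Proof.* Let $Y\otimes\mathrm{KU}/2=0$, that is, $\mathrm{KU}\otimes Y/2=0$. By (I2), $\eta$ acts invertibly on $\mathrm{KO}\otimes Y/2$. It is nilpotent, so $\mathrm{KO}\otimes Y/2=0$ and $\mathrm{map}(Y/2,X)=\mathrm{map}_{\mathrm{KO}}(\mathrm{KO}\otimes Y/2,X)=0$. So $2$ acts invertibly on $\mathrm{map}(Y,X)$. But this spectrum is 2-complete since $X$ is, so it is $0$. $\square$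

Hence the operation $\theta$ of (I5) acts on $\pi_0$ of 2-complete $\mathcal E_\infty$-$E$-algebras, and 2-complete free algebras are $K(1)$-local free algebras. The operation is not additive on $\pi_0$. For instance, on integers the formula $\theta(n+1)=\theta(n)+\theta(1)-n$ forces $\theta(n)=n\theta(1)-\binom n2$ for $n\ge0$. In degree one it is better behaved.

**Lemma 7.2.** For a 2-complete $\mathcal E_\infty$-$K$-algebra $A$, regard $\pi_1A$ as the reduced part of $\pi_0(A^{S^1})=\pi_0A\oplus\pi_1A$. Then $\theta$ restricts to a natural additive map $\theta:\pi_1A\to\pi_1A$.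

*Proof.* The reduced part is the kernel of restriction $\pi_0(A^{S^1})\to\pi_0A$ to the base point. As $\theta$ is natural and $\theta(0)=0$, it preserves this kernel. Products of reduced classes on $S^1$ vanish, because the reduced diagonal $S^1\to S^1\wedge S^1$ is null. So $\theta(a+b)=\theta(a)+\theta(b)-ab$ becomes additivity. $\square$

**Lemma 7.3.** Let $R=P_K(\Sigma K)$. For a suitable choice of sign of the tautological generator $x\in\pi_1R$, put $x_i=\theta^i(x)\in\pi_1R$. The square-free monomials $x_I=x_{i_1}\cdots x_{i_r}$ ($i_1<\dots<i_r$) induce an equivalence $\bigoplus_I\Sigma^{|I|}K\simeq R$. Hence $\pi_*R$ is torsion-free, $x_i^2=0$, and $\pi_*(R)/2=\pi_*(R/2)$ is the exterior algebra over $K_*/2$ on the $x_i$. Moreover $x_i$ has weight $2^i$, so $\pi_1P_2(\Sigma K)=\mathbb Z_2\cdot\theta x$.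

Since $\theta$ is additive on $\pi_1$, changing the sign of $x$ changes the sign of all $x_i$. So the statements hold for either sign.

*Proof.* **Step 1: $R$ as a bar construction.** We reduce the free algebra on a degree-one class to the free algebra on a degree-zero class, which (I5) describes. Let $S=P_K(K)$, $s_i=\theta^is$, and let $\varepsilon:S\to K$ be the $K$-algebra map with $s\mapsto0$, so that $\varepsilon(s_i)=\theta^i(0)=0$ in $\pi_0K$. Applying the colimit-preserving functor $P_K$ to the pushout $\Sigma K=0\sqcup_K0$ gives $R=K\otimes_SK$, with both maps $S\to K$ equal to $\varepsilon$. Write $l,r:K\to R$ for the two inclusions and $H:l\varepsilon\simeq r\varepsilon$ for the homotopy of the pushout square.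

**Step 2: a Koszul resolution of $K$ over $S$.** We need it to compute $K\otimes_SK$. Choose a nullhomotopy $h_i$ of $\varepsilon(s_i)$ in $\Omega^\infty K$; it is unique up to homotopy since $\pi_1K=0$. It extends $\varepsilon$ to an $S$-module map $\kappa_i:S/s_i\to K$. Let $N_m=\bigotimes_{S,\,i<m}S/s_i$, and let $N_m\to K$ be the composite of $\bigotimes\kappa_i$ with the multiplication $K^{\otimes_Sm}\to K$. These maps are compatible with $N_m\to N_{m+1}$ (tensoring with $S\to S/s_m$), since $S\to S/s_m\to K$ is $\varepsilon$, the unit of the $S$-algebra $K$. So we get $N:=\mathrm{colim}_mN_m\to K$. Now $\pi_*(S/2)=K_*/2[s_0,s_1,\dots]$, on which $s_0,s_1,\dots$ is a regular sequence. So $\pi_*(N_m/2)=K_*/2[s_m,s_{m+1},\dots]$, and in the colimit $\pi_*(N/2)=K_*/2$, generated by the image of $1$. Hence $N\to K$ is an equivalence mod $2$, and so an equivalence, both sides being 2-complete.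

**Step 3: a basis of $R$, made of unidentified classes $x_i'$.** By Step 2, using the resolution in the right factor,
$$R=K\otimes_SK\simeq\mathrm{colim}_m\bigotimes_{K,\,i<m}(K\otimes_SS/s_i).$$
Using $h_i$ in the left factor, $K\otimes_SS/s_i=\mathrm{cofib}(\varepsilon(s_i):K\to K)\simeq K\oplus\Sigma K$. The map $1\otimes\kappa_i:K\otimes_SS/s_i\to K\otimes_SK=R$ is left $K$-linear and is the unit on the summand $K$, so it has the form $(1,x_i')$ with $x_i'\in\pi_1R$. The base change along $\varepsilon$ of the multiplication $K^{\otimes_Sm}\to K$ is the multiplication $R^{\otimes_Km}\to R$. So the map $\bigotimes_{K,\,i<m}(K\oplus\Sigma K)\to R$ is the product of the maps $(1,x_i')$. Hence the square-free monomials in the $x_i'$ induce an equivalence $\bigoplus_I\Sigma^{|I|}K\simeq R$.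

**Step 4: $x_i'$ as a loop.** To compare $x_i'$ with $\theta^i(x)$ we describe $x_i'$ geometrically. In general, let $f:X\to Y$ be a map of modules with a nullhomotopy $h$, and let $g:\mathrm{cofib}(f)\to Z$. The map $g$ is the same as $g_0=g|_Y:Y\to Z$ together with a nullhomotopy $\nu$ of $g_0f$. The nullhomotopy $h$ gives a map of spans from $(0\leftarrow X\to0)$ to $(Y\leftarrow X\to0)$, hence a map $\Sigma X\to\mathrm{cofib}(f)$ which splits $\mathrm{cofib}(f)\simeq Y\oplus\Sigma X$. So the composite $\Sigma X\to\mathrm{cofib}(f)\xrightarrow{g}Z$ is, up to a universal sign, the loop obtained by gluing the two nullhomotopies $g_0h$ and $\nu$ of $g_0f$.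

In our case $f=\varepsilon(s_i):K\to K$, $h=h_i$ and $g_0=l$, so $g_0h=l(h_i)$. The map $K\otimes_SS\xrightarrow{1\otimes s_i}K\otimes_SS\xrightarrow{1\otimes\varepsilon}R$ is classified by $r\varepsilon(s_i)$, identified with $l\varepsilon(s_i)$ by $H(s_i)$, and $\kappa_i$ supplies the nullhomotopy $r(h_i)$. So $x_i'$ is up to sign the loop at $0$ in $\Omega^\infty R$
$$0\ \xleftarrow{\ l(h_i)\ }\ l\varepsilon(s_i)\ \xrightarrow{\ H(s_i)\ }\ r\varepsilon(s_i)\ \xrightarrow{\ r(h_i)\ }\ 0. \tag{7.1}$$

**Step 5: $x_i'=\pm\theta^i(x)$.** The point is that all these loops come from one algebra map. Since $K$ is initial in $\mathrm{CAlg}_K$, both $l$ and $r$ are canonically identified with the unit $u:K\to R$. Under this identification $H$ becomes a self-homotopy of $u\varepsilon$, i.e. a $K$-algebra map $\tilde h:S\to R^{S^1}$ restricting to $u\varepsilon$ at the base point, and both $l(h_i)$ and $r(h_i)$ become $u(h_i)$. So (7.1) is the loop $H(s_i)$ at $u\varepsilon(s_i)$, transported to $0$ along $u(h_i)$. This is the class $\tilde h(s_i)\in\pi_1R\subset\pi_0(R^{S^1})$.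 Thus $\tilde h(s_i)=\pm x_i'$.

For $i=0$, the class $\tilde h(s)$ is up to sign the tautological map $\Sigma K=0\sqcup_K0\to R$. Indeed, that map is the loop formed by $H(s)$ and the two nullhomotopies of $\varepsilon(s)$ coming from the definition of $\varepsilon$ as $P_K(K\to0)$, and these agree with $h_0$ by uniqueness. Take $x:=\tilde h(s)$. As $\tilde h$ is a map of 2-complete $\mathcal E_\infty$-$K$-algebras, naturality gives $\tilde h(s_i)=\theta^i(\tilde h(s))=\theta^i(x)=x_i$. So $x_i=\pm x_i'$, and Step 3 gives the basis statement.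

**Step 6: multiplicative consequences.** We read off the ring mod $2$. In each degree $\pi_*R$ is the 2-completion of a free $\mathbb Z_2$-module, so it is torsion-free and $\pi_*(R)/2=\pi_*(R/2)$. Graded commutativity gives $2x_i^2=0$, so $x_i^2=0$. Hence $\pi_*(R)/2$ is exterior over $K_*/2$ on the $x_i$.

**Step 7: weights.** We locate $\theta x$. $R$ underlies a graded $\mathcal E_\infty$-$K$-algebra, the free one on $\Sigma K$ in weight $1$, with weight-$m$ part $R_m=P_m(\Sigma K)$. The cotensor $R^{S^1}$ is graded with $(R^{S^1})_m=(R_m)^{S^1}$. Since $\theta$ is given by a class in the weight-2 part of the free algebra on $S^0$, $\theta$ of a class of weight $m$ is computed through the structure map $P_2((R^{S^1})_m)\to(R^{S^1})_{2m}$, so it has weight $2m$. Hence $x_i$ has weight $2^i$ and $x_I$ has weight $\sum_{i\in I}2^i$. The equivalence $\bigoplus_I\Sigma^{|I|}K\simeq R$ is therefore a sum of maps between weight pieces. Mod $2$ the completed sums are honest direct sums, so each piece is an equivalence mod $2$, hence an equivalence.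 The only $I$ of weight $2$ is $\{1\}$, so $P_2(\Sigma K)\simeq\Sigma K$ on $x_1=\theta x$. $\square$

## 8. A quadratic class from the real line bundle on $\mathbb{RP}^\infty$

Lemma 7.3 lives over $K$. To form $\mathcal B_z$ over $E$ we need a class over $E$ which becomes $\theta x$, up to units, over $K$.

**Lemma 8.1.** Let $M=\Sigma^{-1}E$. There is $Q\in\pi_{-1}P_2(M)$ whose image $Q_K$ generates $\pi_{-1}P_2(\Sigma^{-1}K)\cong\mathbb Z_2$.

*Proof.* **Step 1: $P_2(M)$ as cochains on $\mathbb{RP}^\infty$.** We turn homotopy orbits into fixed points, where classes are easy to name. The spectrum $S^{-1}\otimes S^{-1}$ with the swap is $S^{-1-\sigma}$. By Lemma 7.1 and the norm equivalence (I3),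
$$P_2(M)\simeq\Sigma^{-1}(E\otimes S^{-\sigma})_{hC_2}\simeq\Sigma^{-1}(E\otimes S^{-\sigma})^{hC_2}.$$
Here $C_2$ acts trivially on $E$. The cofiber sequence $C_{2+}\to S^0\to S^\sigma$ identifies $(E\otimes S^{-\sigma})^{hC_2}$ with $\mathrm{fib}(E^{BC_2}\to E)$, the map being restriction to a point. So, with $F(\mathbb{RP}^\infty,-)$ denoting reduced cochains,
$$P_2(M)\simeq\Sigma^{-1}F(\mathbb{RP}^\infty,E). \tag{8.1}$$
The same holds for $K$, naturally along $E\to K$.

**Step 2: the class.** We name a generator over $K$ that lifts to $E$. The groups in (I4) are finite 2-groups or zero, so 2-completing $\mathrm{KU}$ does not change them. The transition maps carry $L_{\mathbb C}-1$ to $L_{\mathbb C}-1$. So $\pi_0F(\mathbb{RP}^\infty,K)=\lim_m\mathbb Z/2^m=\mathbb Z_2$, generated by $L_{\mathbb C}-1$; the $\lim^1$ term vanishes because $\tilde K^{-1}(\mathbb{RP}^{2m})=0$. And $L_{\mathbb C}-1$ is the image of $L_{\mathbb R}-1\in\pi_0F(\mathbb{RP}^\infty,E)$. Let $Q$ correspond to $L_{\mathbb R}-1$ under (8.1). $\square$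

## 9. Every algebra $E\oplus\Sigma^{-1}E$ is some $\mathcal B_{Q-c\iota}$

**Proposition 9.1 (Theorem B(4)).** Let $T$ be an $\mathcal E_\infty$-$E$-algebra whose unit $E\to T$ has cofiber $\simeq\Sigma^{-1}E$ as an $E$-module. Then there is a map of $\mathcal E_\infty$-$E$-algebras $T\to E$.

*Proof.* **Step 1: one generator, one relation.** We read off $z$ from $T$. The boundary map $\Sigma^{-1}E\to\Sigma E$ lies in $\pi_{-2}E=\pi_6E=0$. So $T\simeq E\oplus\Sigma^{-1}E$ with basis $1$ and $y\in\pi_{-1}T$; in particular $T$ is 2-complete. As $\pi_{-1}E=\pi_7E=0$, we have $\pi_{-1}T=\mathbb Z_2\,y$. Let $\hat y:P(M)\to T$ be the algebra map with $\iota\mapsto y$. Then $\hat y(Q)=c\,y$ for some $c\in\mathbb Z_2$. Put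
$$z=Q-c\,\iota\in\pi_{-1}P(M),\qquad\text{so that }\hat y(z)=0,$$
and form $\mathcal B_z$ as in (1.2). (For instance, if $T$ is the trivial square-zero extension, it is graded with $y$ in weight $1$ and nothing in weight $2$, so $c=0$ and $z=Q$.)

Since $\hat y(z)=0$, the map $\hat y\hat z$ is homotopic to $P(M)\xrightarrow{\varepsilon}E\to T$. A choice of homotopy gives an $E$-algebra map $b:\mathcal B_z\to T$ extending $\hat y$. We claim that $b$ is an equivalence.

**Step 2: it suffices to check over $K$.** This moves us to where Lemma 7.3 applies. If $K\otimes_E\mathrm{cofib}(b)=0$, then $\eta$ acts invertibly on $\mathrm{cofib}(b)$, since $K=\mathrm{cofib}(\eta)$. As $\eta$ is nilpotent, $\mathrm{cofib}(b)=0$.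

**Step 3: the effect of $\hat z$ over $K$.** We compute $\hat z_K$ on generators. Let $R=K\otimes_EP(M)=P_K(\Sigma^{-1}K)$. By Bott periodicity $\beta:\Sigma K\simeq\Sigma^{-1}K$, it is the free $K$-algebra on $x=\beta\iota\in\pi_1R$, compatibly with weights. So Lemma 7.3 applies, with $x_i=\theta^i(x)$. By Lemma 8.1, $\beta Q_K$ generates $\pi_1P_2(\Sigma^{-1}K)$, which is $\mathbb Z_2\,\theta(x)$ by Lemma 7.3. So $\beta Q_K=u\,\theta(x)$ with $u\in\mathbb Z_2^\times$, and
$$\hat z_K(x)=\beta(Q_K-c\,\iota)=u\,\theta x-c\,x. \tag{9.1}$$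
Since $\theta$ is additive on $\pi_1$ (Lemma 7.2), $\theta(2v)=2\theta(v)$, so $\theta$ is well defined and additive mod $2\pi_1R$; also $u\equiv1$ mod $2$. Let $\bar c\in\{0,1\}$ with $\bar c\equiv c$ mod $2$. By naturality of $\theta$,
$$\hat z_K(x_i)=\theta^i(u\,\theta x-c\,x)\equiv x_{i+1}-\bar c\,x_i\pmod{2\pi_1R}. \tag{9.2}$$

**Step 4: $R$ is free of rank two over itself along $\hat z_K$.** This controls the size of $\mathcal B_z$. Consider
$$\Phi:R\oplus\Sigma R\to R,\qquad(r,r')\mapsto\hat z_K(r)+\hat z_K(r')\,x_0,$$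
which is $R$-linear when the target is an $R$-module via $\hat z_K$. On homotopy mod $2$ it sends the $K_*/2$-basis $\{x_I\}\sqcup\{x_I\}$ to $\{\hat z_K(x_I)\}\sqcup\{\hat z_K(x_I)x_0\}$. By (9.2) these are, up to signs, which do not matter mod $2$, exactly the square-free monomials in the elements
$$x_0\quad\text{and}\quad x_{i+1}-\bar c\,x_i\quad(i\ge0). \tag{9.3}$$
The elements (9.3) form a basis of the $\mathbb F_2$-span $V$ of the $x_i$, by a triangular change of basis. All elements of $V$ square to zero mod $2$, because the $x_i$ do and they anticommute. So (9.3) is another set of exterior generators of $\pi_*(R)/2=K_*/2\otimes\Lambda(V)$, and its square-free monomials form a $K_*/2$-basis. Hence $\Phi$ is an equivalence mod $2$, and so an equivalence.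

**Step 5: $b$ is an equivalence.** We compare bases. By Step 4,
$$K\otimes_E\mathcal B_z=R\otimes_{\hat z_K,R,\varepsilon}K\simeq K\oplus\Sigma K\quad\text{with basis }1,\,x.$$
The map $K\otimes_Eb$ sends $1\mapsto1$ and $x=\beta\iota\mapsto\beta y$, and $K\otimes_ET$ is $K$-free on $1,y$. As $\beta$ is invertible, $K\otimes_Eb$ is an equivalence, and by Step 2 so is $b$.

**Step 6: the map.** By Lemma 1.1 there is an $E$-algebra map $\mathcal B_z\to E$. Thus $T\simeq\mathcal B_z\to E$. $\square$

The degree $-1$ was used in three ways: the single class $z$ can be written down because $\pi_{-1}T$ has rank one; over $K$ the generator becomes a class of degree one, where $\theta$ is additive and the free algebra is exterior; and $\pi_{-1}E=0$ lets $\mathcal B_z$ map to $E$.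

## 10. Gluing over $\mathrm{KO}^\wedge_2[\frac12]$

*Proof of Theorem A.* By (4.3), $T_5\simeq\mathrm{KO}\oplus\Sigma^7\mathrm{KO}$ with basis $1$ and $y\in\pi_7T_5$.

**Step 1: the map at 2.** We apply the 2-adic result. The algebra $E\otimes_{\mathrm{KO}}T_5$ has unit with cofiber $\Sigma^7E\simeq\Sigma^{-1}E$. By Proposition 9.1 it maps to $E$, so there is a $\mathrm{KO}$-algebra map $g_2:T_5\to\mathrm{KO}^\wedge_2$.

**Step 2: the map away from 2.** We apply the averaging result. By (4.2) and Corollary 6.2 there is a composite of $\mathrm{KO}$-algebra maps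
$$g':T_5\to\mathrm{Tot}^5\to\mathrm{Tot}^3\to\mathrm{KO}[\tfrac12].$$

**Step 3: they agree rationally.** This is what gluing needs. $\mathrm{KO}$ is the pullback of $\mathrm{KO}[\frac12]\to D\leftarrow\mathrm{KO}^\wedge_2$ in $\mathrm{CAlg}_{\mathrm{KO}}$, where $D=\mathrm{KO}^\wedge_2[\frac12]$ is rational. Over $\mathrm{KO}_{\mathbb Q}$, the free $\mathcal E_\infty$-algebra on a class $y$ of odd degree $7$ has homotopy $\pi_*\mathrm{KO}_{\mathbb Q}\otimes\Lambda(y)$, with basis $1,y$. So the map from it to $T_5\otimes\mathbb Q$ classifying $y$ is an equivalence. Hence $\pi_0\mathrm{Map}_{\mathrm{CAlg}_{\mathrm{KO}}}(T_5,D)=\pi_7D=0$ is a single point. So $g_2$ and $g'$ become homotopic in $D$, and a choice of homotopy glues them to a $\mathrm{KO}$-algebra map $T_5\to\mathrm{KO}$.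

**Step 4: back to $\mathrm{Tot}^5$.** We replace $T_5$ by the totalization. Composing with $\mathrm{Tot}^5\to T_5$ from (4.2) gives $\mathrm{Tot}^5(\mathrm{KU}^{\wedge*+1})\to\mathrm{KO}$ in $\mathrm{CAlg}(\mathrm{Mod}_{\mathrm{KO}})$. By Proposition 3.1, $\mathrm{KO}\to\mathrm{KU}$ is $\mathcal E_\infty$-descendable. $\blacksquare$

*The rest of Theorem B.* Part (2) is Corollary 3.2, part (3) is Proposition 6.1 with Proposition 3.1, and part (4) is Proposition 9.1. In part (1), the module statement was proved at the end of Section 4 and the nonexistence for $n\le3$ in Section 5. Together with Theorem A, the least $n$ admitting an $\mathcal E_\infty$-$\mathrm{KO}$-algebra map $\mathrm{Tot}^n\to\mathrm{KO}$ is therefore $4$ or $5$. For $n=4$ the extra cell of $T_4\simeq\mathrm{KO}\oplus\Sigma^6\mathrm{KO}$ has even degree, so the argument of Section 9 does not apply to it as it stands, and the case $n=4$ is left undecided. $\blacksquare$
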